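\title{Nash function germs are polynomial in suitable Nash coordinates}

\begin{abstract}
We prove that every germ of a Nash function $(\mathbb R^m,0)\to\mathbb R$ is transformed into the germ of a polynomial by a germ of Nash diffeomorphism of the source. The diffeomorphism can be chosen tangent to the identity to any prescribed order, and so that it also transforms finitely many given nonzero ideals of Nash germs into ideals generated by polynomials. The corresponding statement for maps to $\mathbb R^\ell$, $\ell\ge 2$, is false. The proof combines a determinacy lemma modulo the square of the Jacobian ideal with a change of coordinates that makes finitely many Nash germs polynomial modulo a given nonzero germ.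
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Nash function} on an open semi-algebraic set $U\subset\mathbb R^m$ is a $\mathcal C^\infty$ function $f:U\to\mathbb R$ whose graph is semi-algebraic; equivalently, $f$ is real analytic and satisfies a nontrivial polynomial equation $P(x,f(x))=0$. Polynomials, $1/(1+x)$ and $\sqrt{1+x}$ near $0$ are examples. A Nash map is a map with Nash components, and a Nash diffeomorphism is a Nash map that is a diffeomorphism with Nash inverse. We work with germs at the origin. A germ of \emph{Nash set} is the germ of the common zero set of finitely many Nash function germs; it is \emph{algebraic} if it is the germ of the common zero set of finitely many polynomials.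

The inverse function theorem holds for Nash maps, while the local inverse of a polynomial map, such as $x\mapsto x+x^2$, is usually not even rational. Nash diffeomorphisms are thus the natural local changes of coordinates for polynomial data, and one may ask whether every local Nash object arises from a polynomial one by such a change. The following question is posed in \cite{Warwick}.

\medskip
\noindent\textbf{Question.} \emph{Given a germ $f:(\mathbb R^m,0)\to\mathbb R$ of Nash function, is there a germ of Nash diffeomorphism $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$ such that $f\circ\sigma$ is the germ of a polynomial?}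
\medskip

Two known results accompany the question there. The first, referred to as Theorem~8.6.12, says that every germ of Nash set is mapped to the germ of an algebraic set by a germ of Nash diffeomorphism. The second says that every germ of Nash function is transformed into the germ of a polynomial by a germ of homeomorphism. The first controls one level set of $f$, whose equation may be multiplied by any unit; the second excludes topological obstructions only. We use neither.

In the simplest cases the answer is yes. If $df(0)\neq0$, then $f-f(0)$ is a coordinate. If $m=1$ and $f$ is not constant, then $f-f(0)=\pm(xu(x))^d$ with $u$ Nash and $u(0)>0$, and we take for $\sigma$ the inverse of $x\mapsto xu(x)$. If the partial derivatives of $f$ generate an ideal containing a power of the maximal ideal, then $f$ is equivalent to one of its Taylor polynomials (Remark~\ref{rem:finite}). In all these cases the critical set of $f$ is at most a point. When it is a curve, $f$ is a family of singularities along that curve, described by several Nash functions of one parameter. Two Nash functions cannot, in general,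 be made polynomial simultaneously (Proposition~\ref{prop:maps} below), so one may well guess that the answer is no. It is yes, because the critical curve need not stay straight: it can be bent into an algebraic curve on which all these functions are restrictions of polynomials.

Let $\mathcal N_m$ be the ring of germs at $0$ of Nash functions on $\mathbb R^m$ and $\mathfrak m$ its maximal ideal. For an ideal $I\subset\mathcal N_m$ and a Nash diffeomorphism germ $\sigma$ put $\sigma^*I=\{g\circ\sigma: g\in I\}$.

\begin{theorem}\label{thm:main}
For every $f\in\mathcal N_m$ there is a Nash diffeomorphism germ $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$ such that $f\circ\sigma$ is the germ of a polynomial.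
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $f\in\mathcal N_m$, let $I_1,\dots,I_r\subset\mathcal N_m$ be nonzero ideals and let $k\ge1$. There is one Nash diffeomorphism germ $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$ with $\sigma\equiv\mathrm{id}$ modulo $\mathfrak m^{k+1}$ such that $f\circ\sigma$ is a polynomial and every $\sigma^*I_i$ is generated by polynomials. In particular, for Nash set germs $V_1,\dots,V_r$ the germ $\sigma$ can be chosen so that all $\sigma^{-1}(V_i)$ are algebraic germs.
\end{theorem}

Here $\sigma\equiv\mathrm{id}$ modulo $\mathfrak m^{k+1}$ means that $\sigma_j-x_j\in\mathfrak m^{k+1}$ for all $j$; then the polynomial $f\circ\sigma$ has the same $k$-jet as $f$. For constant $f$, Theorem~\ref{thm:strong} contains Theorem~8.6.12 quoted above, at the level of ideals. One function cannot be replaced by two.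

\begin{proposition}\label{prop:maps}
For all $m\ge1$ and $\ell\ge2$ there is a Nash map germ $\phi:(\mathbb R^m,0)\to(\mathbb R^\ell,0)$ such that $\phi\circ\sigma$ is polynomial for no Nash, and even for no analytic, diffeomorphism germ $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$.
\end{proposition}

The proof of the theorems has two independent parts. The determinacy lemma of Section~\ref{sec:det} shows that $f$ is equivalent to every germ that agrees with it modulo $\mathfrak m^2J(f)^2$, where $J(f)$ is the Jacobian ideal. It then suffices to make $f$ polynomial modulo one nonzero element $h$ of that ideal, that is, on the possibly nonreduced hypersurface $h=0$. This leaves one free direction, transverse to the hypersurface, and Section~\ref{sec:mod} uses it to make any finite number of germs polynomial modulo $h$. Section~\ref{sec:example} carries out both parts by hand on an example.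

\section{An obstruction for maps}\label{sec:maps}

Throughout the paper
\[
c(t)=t^3-t+1,\qquad s(t)=\sqrt{c(t)}-1 .
\]
Since $c(0)=1$, the function $s$ is Nash near $0$ and $s(0)=0$. The map $t\mapsto(t,s(t))$ parametrizes an arc of a plane cubic, and the point is that this cubic contains no nonconstant polynomial arc.

\begin{proof}[Proof of Proposition~\ref{prop:maps}]
Let $\phi(x)=(x_1,s(x_1),0,\dots,0)$ and suppose that $\phi\circ\sigma=(p_1,p_2,0,\dots,0)$ with polynomials $p_1,p_2$. Then $(p_2+1)^2=c(p_1)$ near $0$, hence as polynomials, and $p_1=\sigma_1$ is not constant because $d\sigma_1(0)\ne0$. Restrict $p_1$ and $p_2+1$ to a line through $0$ on which $p_1$ is not constant. This gives polynomials $P_1,P_2$ in one variable with $P_1$ nonconstant and $P_2^2=c(P_1)$, so that $\deg P_2=\frac32\deg P_1$. The discriminant of $c$ is $-23\neq0$; explicitly,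
\[
(18t+27)\,c(t)+(4-9t-6t^2)\,c'(t)=23 .
\]
Substituting $t=P_1$ shows that $P_2$ and $c'(P_1)$ are coprime. Differentiating $P_2^2=c(P_1)$ gives $2P_2P_2'=c'(P_1)P_1'$, so $P_2$ divides $P_1'\neq0$. This is impossible since $\deg P_2>\deg P_1'$.
\end{proof}

\section{Nash germs}\label{sec:prelim}

For a base point $\omega\in\mathbb R^m$ we write $\mathcal N_\omega$ for the ring of Nash germs at $\omega$; a translation identifies it with $\mathcal N_m$ and preserves polynomials. The ring of analytic germs at $0$ is $\mathcal O_m$. For $f\in\mathcal N_m$ let $J(f)=(\partial_1f,\dots,\partial_mf)$. If $\tau$ is a Nash diffeomorphism germ at $0$, then $g\mapsto g\circ\tau$ is an automorphism of $\mathcal N_m$, so $\tau^*\mathfrak m=\mathfrak m$; and $J(f\circ\tau)=\tau^*J(f)$, because the gradient of $f\circ\tau$ is obtained from $(\partial_if\circ\tau)_i$ by the Jacobian matrix of $\tau$, which is invertible over $\mathcal N_m$.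

\subsection*{Two tools from commutative algebra}
We use \emph{Nakayama's lemma} in this form: if $(R,\mathfrak n)$ is a local ring, $N$ a finitely generated $R$-module and $N'\subset N$ a submodule with $N\subset N'+\mathfrak nN$, then $N'=N$.

Let $A$ be a commutative ring, $M\in A[T]$ a polynomial of degree $N\ge1$ with invertible leading coefficient, and $G\in A[T]$. Then $A[T]/(M)$ is a free $A$-module with basis $1,T,\dots,T^{N-1}$, and the \emph{norm} of $G$ modulo $M$ is the determinant $\nu\in A$ of multiplication by $G$. It has three properties.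
\begin{itemize}
\item[(N1)] $\nu\in(G,M)A[T]$. Indeed, by the Cayley--Hamilton theorem $G$ is annihilated modulo $M$ by a polynomial over $A$ with constant term $\pm\nu$.
\item[(N2)] A ring homomorphism $A\to A'$ sends $\nu$ to the norm of the image of $G$ modulo the image of $M$, since it sends matrix to matrix.
\item[(N3)] If $A$ is a field, $\nu\ne0$ if and only if $G$ and $M$ are coprime, since both say that $G$ is a unit modulo $M$.
\end{itemize}

\subsection*{The ring $\mathcal N_n$}
A local ring $A$ is \emph{henselian} if, for every monic polynomial over $A$, each simple root in the residue field lifts to a root in $A$. The \emph{henselization} of $A$ is a local homomorphism $A\to A^h$ to a henselian local ring through which every local homomorphism from $A$ to a henselian local ring factors uniquely. It satisfies $(A/I)^h=A^h/IA^h$, and a local ring that is finite over a henselian ring is henselian. We use the following standard facts \cite{Nagata}, \cite[Ch.~8]{BCR}. The ring $\mathcal N_n$ is a noetherian local domain. By Taylor expansion it is the ring of power series algebraic over $\mathbb R[x]$,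 and it is the henselization of $\mathbb R[x]_{(x)}$. An analytic germ that is algebraic over $\mathbb R(x)$ is Nash; in particular a quotient of two Nash germs is Nash if it is analytic. The implicit and inverse function theorems hold for Nash maps.

\begin{lemma}[Taylor formula]\label{lem:taylor}
Let $g\in\mathcal N_m$. In the ring $\mathcal N_{2m}$ of Nash germs in $(x,\xi)$,
\[
g(x+\xi)-g(x)\in(\xi),\qquad g(x+\xi)-g(x)-\sum_i\partial_ig(x)\,\xi_i\in(\xi)^2 .
\]
Moreover, $g\in\mathfrak m^{k}$ if the Taylor series of $g$ has no term of degree less than $k$.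
\end{lemma}

\begin{proof}
Let $G(x,\xi)$ be Nash with $G(x,0)=0$. Then $G$ is the sum over $i$ of the germs $G(x,\xi_1,\dots,\xi_i,0,\dots,0)-G(x,\xi_1,\dots,\xi_{i-1},0,\dots,0)$. The $i$-th one vanishes for $\xi_i=0$, so it equals $\xi_iG_i$ with $G_i$ analytic, hence Nash. This proves the first claim. If $G$ is the second germ, differentiating $G=\sum\xi_iG_i$ at $\xi=0$ gives $G_i(x,0)=0$, so $G_i\in(\xi)$. For the last claim, the same decomposition writes $g=\sum x_ig_i$, where the series of $g_i$ has no term of degree less than $k-1$; use induction on $k$.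
\end{proof}

The next lemma expresses finitely many Nash germs rationally through a single one, which is a simple root of a monic polynomial. It is where the algebraicity of the germs enters the construction.

\begin{lemma}\label{lem:theta}
Let $e_1,\dots,e_s\in\mathcal N_n$. There are $\theta\in\mathcal N_n$ and $M,B,E_1,\dots,E_s\in\mathbb R[x,T]$, with $M$ monic in $T$, such that
\[
\theta(0)=0,\quad M(x,\theta)=0,\quad \partial_TM(0,0)\ne0,\quad B(0,0)=1,\quad e_j=\frac{E_j(x,\theta)}{B(x,\theta)} .
\]
\end{lemma}

\begin{proof}
Let $A=\mathbb R[x]_{(x)}$. The henselization $\mathcal N_n$ of $A$ is the direct limit of the \'etale neighborhoods of $A$, and each of these is locally standard \'etale \cite{Raynaud}, \cite[Thm.~I.3.14]{Milne}. This means that each term of the direct system is the localization of $A[T]/(M_0)$ at a maximal ideal $(x,T-t_0)$, where $M_0\in A[T]$ is monic and $t_0\in\mathbb R$ is a simple root of $M_0(0,T)$. All $e_j$ come from one term. Translate $T$ so that $t_0=0$, and let $\theta_0\in\mathcal N_n$ be the image of $T$; it vanishes at $0$ because the map to $\mathcal N_n$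 is local. Each $e_j$ is a quotient of polynomials in $(x,\theta_0)$ whose denominator does not vanish at the origin. Let $N=\deg M_0$, and let $\rho\in\mathbb R[x]$, $\rho(0)\ne0$, be a common denominator of the coefficients of $M_0$. Then $M=\rho^NM_0(x,T/\rho)$ lies in $\mathbb R[x,T]$, is monic, has the root $\theta=\rho\theta_0$, and $\partial_TM(0,0)=\rho(0)^{N-1}\partial_TM_0(0,0)\neq0$. Substitute $\theta_0=\theta/\rho$ in the $e_j$, take a common denominator $B$ and scale it so that $B(0,0)=1$.
\end{proof}

Let $n=m-1$ and use coordinates $(x,y)\in\mathbb R^n\times\mathbb R$. A germ $h\in\mathcal N_m$ is \emph{$y$-regular of order $d$} if $h(0,y)$ vanishes to order exactly $d$ at $y=0$. Every $h\neq0$ is $y$-regular after a linear change of coordinates: take as $y$-axis a line on which the lowest-degree form of its Taylor series is not zero.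

\begin{lemma}[Weierstrass theorems for Nash germs \cite{Lafon}]\label{lem:weier}
Let $h\in\mathcal N_m$ be $y$-regular of order $d\ge1$. Then $h$ is the product of a unit of $\mathcal N_m$ and $F=y^d+a_1(x)y^{d-1}+\dots+a_d(x)$ with $a_i\in\mathcal N_n$, $a_i(0)=0$. Every $g\in\mathcal N_m$ is congruent modulo $F\mathcal N_m$ to some $\sum_{j<d}b_j(x)y^j$ with $b_j\in\mathcal N_n$.
\end{lemma}

\begin{proof}
The analytic preparation theorem gives $F$ with $a_i\in\mathcal O_n$. Let $P(x,y,t)$ be an irreducible polynomial with $P(x,y,h)=0$, and put $P_0=P(x,y,0)$. Then $P_0\ne0$, since otherwise $P$ is a constant multiple of $t$ and $h=0$. Also $P_0=P(x,y,0)-P(x,y,h)$ is divisible by $h$, hence by $F$, in $\mathcal O_m$. Divide $P_0$ by the monic polynomial $F$ in $\mathcal O_n[y]$; by uniqueness of the analytic Weierstrass division the remainder is $0$. So the roots of $F$ in an algebraic closure of the fraction field of $\mathcal O_n$ are roots of $P_0\in\mathbb R(x)[y]$. They are algebraic over $\mathbb R(x)$, and so are their symmetric functions $\pm a_i$. Thus $a_i\in\mathcal N_n$, and the analytic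 unit $h/F$ is Nash.

For the division let $A=\mathcal N_n$ with maximal ideal $\mathfrak m_A$, and $\Lambda=A[y]_{(\mathfrak m_A,y)}$. For a henselian local ring $H$, a local homomorphism $\mathbb R[x,y]_{(x,y)}\to H$ is the same as a local homomorphism $\mathbb R[x]_{(x)}\to H$ together with an element of the maximal ideal of $H$, the image of $y$. Since $A=\mathbb R[x]_{(x)}^h$, a local homomorphism $\Lambda\to H$ is given by the same data. Hence $\Lambda^h=\mathbb R[x,y]_{(x,y)}^h=\mathcal N_m$. The ring $A[y]/(F)$ is finite over $A$, and modulo $\mathfrak m_A$ it becomes $\mathbb R[y]/(y^d)$; so it is local, equal to $\Lambda/F\Lambda$, and henselian. Therefore $\mathcal N_m/F\mathcal N_m=(\Lambda/F\Lambda)^h=A[y]/(F)$, which is generated over $A$ by $1,y,\dots,y^{d-1}$.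
\end{proof}

\section{Determinacy modulo the square of the Jacobian ideal}\label{sec:det}

Given $p$ close to $f$, we want to solve $f(x+\xi)=p(x)$ for $\xi=\xi(x)$. The implicit function theorem does not apply when $df(0)=0$. The remedy is to look for $\xi$ with components in $J(f)$. Then the linear term $\sum\partial_if\,\xi_i$ and the quadratic remainder of the Taylor formula both lie in $J(f)^2$, and comparing the coefficients of the products $\partial_if\,\partial_jf$ gives a system to which the theorem does apply. The extra ideal $I$ is needed only for Theorem~\ref{thm:strong}.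

\begin{lemma}\label{lem:det}
Let $f,p\in\mathcal N_m$ and let $I\subset\mathcal N_m$ be an ideal with $p-f\in\mathfrak m^2\,I\,J(f)^2$. Then there is a Nash diffeomorphism germ $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$ with $f\circ\sigma=p$ and $\sigma_i-x_i\in\mathfrak m^2I$ for all $i$.
\end{lemma}

\begin{proof}
Write $f_i=\partial_if$ and $p=f+\sum_{i,j}\eta_{ij}f_if_j$ with $\eta_{ij}\in\mathfrak m^2I$. By Lemma~\ref{lem:taylor},
\[
f(x+\xi)=f(x)+\sum_if_i(x)\xi_i+\sum_{k,l}R_{kl}(x,\xi)\xi_k\xi_l
\]
with Nash germs $R_{kl}$. Let $u=(u_{ij})$ be $m^2$ new variables and put $\xi_i(x,u)=\sum_ju_{ij}f_j(x)$. Since $\xi_k\xi_l=\sum_{i,j}u_{ki}u_{lj}f_if_j$,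
\[
f(x+\xi(x,u))-f(x)=\sum_{i,j}f_if_j\Big[u_{ij}+\sum_{k,l}R_{kl}\big(x,\xi(x,u)\big)u_{ki}u_{lj}\Big].
\]
Consider the $m^2$ equations stating that the bracket of index $(i,j)$ equals $\eta_{ij}(x)$. They hold at $x=0$, $u=0$, and there the Jacobian matrix with respect to $u$ is the identity. The implicit function theorem gives a solution $u_{ij}(x)\in\mathfrak m$. Let $U=(u_{ij})$ and $H=(\eta_{ij})$ be the ideals they generate. The equations give $U\subset H+U^2\subset H+\mathfrak mU$, and Nakayama's lemma applied to $H\subset H+U$ gives $U\subset H\subset\mathfrak m^2I$. Put $\sigma_i=x_i+\sum_ju_{ij}f_j$. Then $f\circ\sigma=f+\sum\eta_{ij}f_if_j=p$ and $\sigma_i-x_i\in U\subset\mathfrak m^2I$. In particular $\sigma(0)=0$ and $D\sigma(0)=\mathrm{id}$, so $\sigma$ is a Nash diffeomorphism germ.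
\end{proof}

The factor $\mathfrak m^2$ cannot be lowered to $\mathfrak m$: for $f=x_1$ and $p=0$ we have $p-f\in\mathfrak mJ(f)^2$.

\begin{remark}\label{rem:finite}
If $\mathfrak m^N\subset J(f)$, let $p$ be the Taylor polynomial of $f$ of degree $2N+1$. Then $p-f\in\mathfrak m^{2N+2}\subset\mathfrak m^2J(f)^2$, and Lemma~\ref{lem:det} with $I=\mathcal N_m$ proves Theorem~\ref{thm:main} for $f$.
\end{remark}

\section{An example: bending the critical curve}\label{sec:example}

With $s=\sqrt c-1$ as in Section~\ref{sec:maps}, consider
\[
f(x,y,z)=y^5+z^5+x\,y^3z^2+s(x)\,y^2z^3\in\mathcal N_3 ,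
\]
and let $\mathfrak a=(y,z)$. We have $J(f)\subset\mathfrak a^4$, so the $x$-axis is critical and Remark~\ref{rem:finite} does not apply. Reparametrizing the axis does not help either: if $f(\sigma(x),y,z)$ were a polynomial, the coefficients $\sigma$ and $s\circ\sigma$ would be polynomials, which Section~\ref{sec:maps} excludes.

\emph{How much precision is needed.} Since $s\in(x)$, we have $\partial_yf\in5y^4+x\mathfrak a^4$ and $\partial_zf\in5z^4+x\mathfrak a^4$. Every monomial of degree $7$ in $y,z$ is divisible by $y^4$ or $z^4$, so $\mathfrak a^7=\mathfrak a^3(y^4,z^4)\subset J(f)+\mathfrak m\mathfrak a^7$. By Nakayama's lemma $\mathfrak a^7\subset J(f)$, hence $\mathfrak a^{16}\subset\mathfrak m^2J(f)^2$. As $y^2z^3\in\mathfrak a^5$, it suffices to find coordinates in which $x,y,z$ are polynomials and $\sqrt{c(x)}$ is a polynomial modulo $y^{11}$.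

\emph{First attempt.} Substitute $y=G_0(x,v):=v^2-c(x)$ near $(x,v)=(0,1)$; this is a change of coordinates since $\partial_vG_0(0,1)=2$. The line $y=0$ of the $(x,y)$-plane becomes the cubic $v^2=c(x)$, on which $\sqrt c=v$. So the two functions $x$ and $s(x)$ of Proposition~\ref{prop:maps} have become polynomial modulo $G_0$. To higher order, however,
\[
\sqrt c=v\sqrt{1-G_0/v^2}=v-\frac{G_0}{2v}-\cdots,
\]
and a denominator appears. On the cubic $1/v=v/c(x)$, so the denominator can be traded for one that depends on $x$ only.

\emph{Second attempt.} Rescale $v$ by that denominator: $v=c(x)w$. Then $G_0=-c\,G$ with $G=1-c(x)w^2$, and $c$ is a unit near $x=0$. Let $\tau(x,w,z)=(x,G,z)$, a Nash diffeomorphism germ from $(0,1,0)$ to $0$ since $\partial_wG(0,1)=-2$. The equation $G=0$ says that $c$ has the polynomial inverse $w^2$. From $cw^2=1-G$ we get $\sqrt c=cw\,(1-G)^{-1/2}$ near $(0,1)$. Let $\beta(t)$ be the Taylor polynomial of degree $10$ of $(1-t)^{-1/2}$ and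
\[
p=G^5+z^5+x\,G^3z^2+\big(c\,w\,\beta(G)-1\big)G^2z^3 .
\]
This is a polynomial in $(x,w,z)$, and $p-f\circ\tau\in(G,z)^{16}=\tau^*\mathfrak a^{16}\subset\mathfrak m^2J(f\circ\tau)^2$ at the point $(0,1,0)$. By Lemma~\ref{lem:det}, $f$ is equivalent to the germ of $p$ at $(0,1,0)$. The $x$-axis has become the curve $z=0$, $c(x)w^2=1$.

The general proof makes the same three moves: move the hypersurface so that the given germs become rational on it; replace the denominator by a polynomial $q(x)$; rescale the last coordinate by $q$. Above, the last move worked because the constant term of $G_0$ in $v$ happened to be $-c$. In general $q$ is known only after the hypersurface has been moved, so we need an equation for which every $q$ works. An equation of the form $\Delta=1+vH(x,v)$ has this property: the substitution $v=q(x)w$ turns it into $1+q(x)\,wH(x,q(x)w)$, modulo which $q$ has a polynomial inverse. The hypersurface must therefore be placed so that its equation is identically $1$ on the hyperplane $v=0$.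

\section{Nash germs are polynomial modulo a nonzero germ}\label{sec:mod}

\begin{proposition}\label{prop:mod}
Let $m\ge1$, $0\ne h\in\mathfrak m\subset\mathcal N_m$ and $g_1,\dots,g_s\in\mathcal N_m$. There are a Nash diffeomorphism germ $\tau:(\mathbb R^m,0)\to(\mathbb R^m,0)$ and polynomials $p_1,\dots,p_s$ with $g_\mu\circ\tau-p_\mu\in(h\circ\tau)\mathcal N_m$ for all $\mu$.
\end{proposition}

For $h=0$ and $s=2$ the statement is false by Proposition~\ref{prop:maps}. The germ $h$ may have multiple factors; in the application it is a square. We prove two lemmas first. In both, $m\ge2$, $n=m-1$, the coordinates are $(x,v)\in\mathbb R^n\times\mathbb R$, and the base point is $\omega=(0,1)$, away from the hyperplane $v=0$.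

\subsection*{From Nash to rational}

\begin{lemma}\label{lem:rational}
In the situation of Proposition~\ref{prop:mod} with $m\ge2$, there are a Nash diffeomorphism germ $\Phi:(\mathbb R^m,\omega)\to(\mathbb R^m,0)$ and $\Delta,Q,P_1,\dots,P_s\in\mathbb R[x,v]$ such that
\begin{itemize}
\item[(a)] $Q(\omega)\neq0$ and $g_\mu\circ\Phi-P_\mu/Q\in(h\circ\Phi)\mathcal N_\omega$ for all $\mu$;
\item[(b)] $\Delta\in(h\circ\Phi)\mathcal N_\omega$, $\Delta(x,0)=1$, and $\Delta$ and $Q$ have no common irreducible factor.
\end{itemize}
\end{lemma}

\begin{proof}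
After a linear change of coordinates, which we compose with $\Phi$ at the end, $h$ is $y$-regular of some order $d$, and $d\ge1$ since $h(0)=0$. By Lemma~\ref{lem:weier} we may replace $h$ by $F=y^d+a_1y^{d-1}+\dots+a_d$ and $g_\mu$ by $\sum_{j<d}b_{\mu j}(x)y^j$.

\emph{An equation with constant term $1$.} Expand $F$ around $y=-1$: $F(x,z-1)=\sum_{i=0}^dA_i(x)z^i$ with $A_i\in\mathcal N_n$. Since $A_0(0)=F(0,-1)=(-1)^d$, the germ $A_0$ is a unit. Put $e_i=A_i/A_0$ for $1\le i\le d$. Lemma~\ref{lem:theta}, applied to all $e_i$ and $b_{\mu j}$, gives $\theta$, $M$, $B$ and polynomials $E_i,\beta_{\mu j}\in\mathbb R[x,T]$ with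
\[
e_i=\frac{E_i(x,\theta)}{B(x,\theta)},\qquad b_{\mu j}=\frac{\beta_{\mu j}(x,\theta)}{B(x,\theta)} .
\]
We are free to rescale $z$ by a unit depending on $x$, and we use this freedom twice. A factor $B(x,\theta)$ clears the denominators of the $e_i$. A second factor deals with the other roots of $M$: over $x=0$ the equation $M=0$ has the simple root $T=0=\theta(0)$ and possibly others, which must be eliminated if $\theta$ is to become a rational function. Since $M(0,0)=0$, we can define
\[
\alpha(T)=\frac{M(0,T)}{T\,\partial_TM(0,0)}\in\mathbb R[T],\qquad\alpha(0)=1,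
\]
whose roots are these other roots. (For $\theta=s$ and $M=(T+1)^2-c(x)$ we get $\alpha=1+T/2$, which vanishes at the value $-2$ of the branch $-\sqrt c-1$.) Put
\[
\Phi(x,v)=\big(x,\;B(x,\theta(x))\,\alpha(\theta(x))\,v-1\big),\qquad
\Gamma=1+\sum_{i=1}^dE_i\,B^{i-1}\alpha^iv^i\in\mathbb R[x,T,v].
\]
Then $\Phi(\omega)=0$, and the Jacobian matrix of $\Phi$ at $\omega$ is triangular with diagonal entries $1$, so $\Phi$ is a Nash diffeomorphism germ. With $z=B(x,\theta)\alpha(\theta)v$ we have $e_iz^i=E_iB^{i-1}\alpha^iv^i$ at $T=\theta$, hence
\begin{equation}\label{eq:Gamma}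
F\circ\Phi=A_0(x)\,\Gamma(x,\theta(x),v).
\end{equation}
By construction $\Gamma\equiv1$ modulo $\alpha$ and modulo $v$. The first congruence gives (a), the second (b).

\emph{Proof of (a).} Let $R$ be the localization of $\mathbb R[x,v]$ at the maximal ideal of $\omega$, let $\mathfrak n$ be the maximal ideal of $R$, and let $C=R[T]/(M,\Gamma)$. Since $M$ is monic, $C$ is a finite $R$-module, and
\[
C/\mathfrak nC=\mathbb R[T]/\big(T\alpha(T),\,\Gamma(0,T,1)\big).
\]
As $T$ and $\alpha$ are coprime, $\mathbb R[T]/(T\alpha)=\mathbb R[T]/(T)\times\mathbb R[T]/(\alpha)$. The image of $\Gamma(0,T,1)$ in the second factor is $1$; in the first it is $\Gamma(0,0,1)=F(0,0)/A_0(0)=0$ by \eqref{eq:Gamma}. Hence $C/\mathfrak nC=\mathbb R[T]/(T)=\mathbb R$. By Nakayama's lemma $C$ is generated by $1$ as an $R$-module, that is, $R\to C$ is surjective. So $C$ is a local ring with residue field $\mathbb R[T]/(T)$, and $B$ is a unit of $C$ because its residue is $B(0,0)=1$. By surjectivity, and after taking a common denominator, there are $P_\mu,Q\in\mathbb R[x,v]$ with $Q(\omega)\ne0$ and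
\begin{equation}\label{eq:inC}
B^{-1}\sum_{j<d}\beta_{\mu j}\,(B\alpha v-1)^j=P_\mu/Q\quad\text{in }C .
\end{equation}
The substitution $T=\theta(x)$ sends $M$ to $0$ and, by \eqref{eq:Gamma}, $\Gamma$ to a generator of $(F\circ\Phi)\mathcal N_\omega$. It thus defines an $R$-algebra homomorphism $C\to\mathcal N_\omega/(F\circ\Phi)$, which sends the left side of \eqref{eq:inC} to the class of $\big(\sum_jb_{\mu j}y^j\big)\circ\Phi$. This proves (a).

\emph{Proof of (b).} To eliminate $T$, let $D\in\mathbb R[x,v]$ be the norm of $\Gamma$ modulo $M$ over $A=\mathbb R[x,v]$. By (N1), $D\in(M,\Gamma)\mathbb R[x,v,T]$, and $T=\theta(x)$ gives $D\in(F\circ\Phi)\mathcal N_\omega$. By (N2) for $v\mapsto0$, the polynomial $D(x,0)$ is the norm of $1$, so $D(x,0)=1$ and $D\neq0$. The polynomial $D$ may share with $Q$ factors that play no role near $\omega$, and we discard them. Write $D=\Delta\Delta'$, where $\Delta$ is the product, with multiplicities, of the irreducible factors of $D$ that vanish at $\omega$. Then $\Delta'(\omega)\neq0$, so $\Delta=D/\Delta'\in(F\circ\Phi)\mathcal N_\omega$. From $\Delta(x,0)\Delta'(x,0)=1$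 it follows that $\Delta(x,0)$ is a nonzero constant, which we scale to $1$. No irreducible factor of $\Delta$ divides $Q$, because $Q(\omega)\neq0$.
\end{proof}

\subsection*{From rational to polynomial}

\begin{lemma}\label{lem:denom}
Let $\Delta,Q\in\mathbb R[x,v]$ have no common irreducible factor, and assume $\Delta(\omega)=0$, $\Delta(x,0)=1$ and $Q(\omega)\neq0$. There are a point $\omega'\in\mathbb R^m$, a polynomial map $\Theta:\mathbb R^m\to\mathbb R^m$ with $\Theta(\omega')=\omega$ and $D\Theta(\omega')$ invertible, and a polynomial $V$ such that $1/(Q\circ\Theta)-V\in(\Delta\circ\Theta)\mathcal N_{\omega'}$.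
\end{lemma}

\begin{proof}
\emph{Choice of a projection.} We want to replace $Q$ by its norm modulo $\Delta$ over $\mathbb R[x]$. For this, $\Delta$ must have a constant leading coefficient in $v$, and for the norm to be nonzero at $x=0$, the restrictions of $\Delta$ and $Q$ to the whole line $x=0$ must be coprime; it is not enough that $Q(\omega)\neq0$. We tilt the line, keeping $\omega$ and the hyperplane $v=0$ in place. For $\lambda\in\mathbb R^n$ let $L_\lambda(x,v)=(x+\lambda(v-1),v)$, an affine automorphism that fixes $\omega$ and maps the line $x=0$ to the line $v\mapsto(\lambda(v-1),v)$. Let $\delta$ be the total degree of $\Delta$; it is positive since $\Delta(\omega)=0$ and $\Delta(0,0)=1$. Let $\Delta_\delta$ be the homogeneous part of degree $\delta$. We claim that there is $\lambda\in\mathbb R^n$ such that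
\begin{itemize}
\item[(i)] $\Delta_\delta(\lambda,1)\ne0$;
\item[(ii)] $\Delta(\lambda(v-1),v)$ and $Q(\lambda(v-1),v)$ are coprime in $\mathbb R[v]$.
\end{itemize}
Regard $\lambda_1,\dots,\lambda_n$ as variables. The polynomial $\Delta_\delta(\lambda,1)$ is not zero, being the dehomogenization of a nonzero form. Let $\widehat\Delta,\widehat Q\in\mathbb R[\lambda,v]$ be the polynomials in (ii). The substitution $x=\lambda(v-1)$ is an isomorphism $\mathbb R[x,v][\frac1{v-1}]\to\mathbb R[\lambda,v][\frac1{v-1}]$ of unique factorization domains, and $\Delta,Q$ have no common irreducible factor in the first ring. So the only possible common irreducible factor of $\widehat\Delta$ and $\widehat Q$ in $\mathbb R[\lambda,v]$ is $v-1$, and it does not divide $\widehat Q$ because $\widehat Q(\lambda,1)=Q(\omega)\ne0$. By Gauss's lemma $\widehat\Delta$ and $\widehat Q$ are coprime in $\mathbb R(\lambda)[v]$. Clearing denominators in a B\'ezout identity gives $U_1\widehat\Delta+U_2\widehat Q=\varrho(\lambda)$ with $U_1,U_2\in\mathbb R[\lambda,v]$ and $0\neq\varrho\in\mathbb R[\lambda]$. Any $\lambda\in\mathbb R^n$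 with $\Delta_\delta(\lambda,1)\varrho(\lambda)\ne0$ satisfies (i) and (ii).

\emph{A denominator depending only on $x$.} Fix such a $\lambda$ and put $\widetilde\Delta=\Delta\circ L_\lambda$, $\widetilde Q=Q\circ L_\lambda$. The polynomial $\widetilde\Delta$ has total degree $\delta$, and the coefficient of $v^\delta$ is the constant $\Delta_\delta(\lambda,1)\neq0$. Let $q\in\mathbb R[x]$ be the norm of $\widetilde Q$ modulo $\widetilde\Delta$ over $\mathbb R[x]$. By (N1), $q=\widetilde QW+\widetilde\Delta W'$ with $W,W'\in\mathbb R[x,v]$. By (N2), $q(0)$ is the norm of $\widetilde Q(0,v)$ modulo $\widetilde\Delta(0,v)$, and $q(0)\ne0$ by (ii) and (N3). Since also $\widetilde Q(\omega)=Q(\omega)\neq0$,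
\begin{equation}\label{eq:q}
\frac1{\widetilde Q}-\frac Wq=\frac{W'}{\widetilde Q\,q}\,\widetilde\Delta\in\widetilde\Delta\,\mathcal N_\omega .
\end{equation}

\emph{Removing the denominator.} We have $\widetilde\Delta(x,0)=\Delta(x-\lambda,0)=1$, so $\widetilde\Delta=1+vH$ with $H\in\mathbb R[x,v]$. Let $\Psi(x,w)=(x,q(x)w)$ and $\omega'=(0,1/q(0))$. Then $\Psi(\omega')=\omega$, the Jacobian determinant of $\Psi$ at $\omega'$ is $q(0)\neq0$, and $q\circ\Psi=q$. Dividing $\widetilde\Delta\circ\Psi=1+q\,w\,(H\circ\Psi)$ by the unit $q$ gives
\begin{equation}\label{eq:inverse}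
\frac1q+w\,(H\circ\Psi)=\frac{\widetilde\Delta\circ\Psi}{q}\in(\widetilde\Delta\circ\Psi)\,\mathcal N_{\omega'} .
\end{equation}
Put $\Theta=L_\lambda\circ\Psi$ and $V=-w\,(H\circ\Psi)(W\circ\Psi)$, which is a polynomial in $(x,w)$. Modulo $\Delta\circ\Theta=\widetilde\Delta\circ\Psi$, formula \eqref{eq:q} composed with $\Psi$ gives $1/(Q\circ\Theta)\equiv(W\circ\Psi)/q$, and \eqref{eq:inverse} gives $(W\circ\Psi)/q\equiv V$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mod}]
If $m=1$, then $h$ is a unit times $y^d$; take $\tau=\mathrm{id}$ and let $p_\mu$ be the Taylor polynomial of $g_\mu$ of degree $d-1$. Let $m\ge2$, and take $\Phi,\Delta,Q,P_\mu$ from Lemma~\ref{lem:rational}. Since $\Delta\in(h\circ\Phi)\mathcal N_\omega$ and $h(0)=0$, we have $\Delta(\omega)=0$, so Lemma~\ref{lem:denom} gives $\omega',\Theta,V$. Let $\tau=\Phi\circ\Theta:(\mathbb R^m,\omega')\to(\mathbb R^m,0)$ and $p_\mu=(P_\mu\circ\Theta)\,V$, a polynomial because $\Theta$ is a polynomial map. By (b), $\Delta\circ\Theta\in(h\circ\tau)\mathcal N_{\omega'}$. Hence, modulo $h\circ\tau$,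
\[
g_\mu\circ\tau\equiv\frac{P_\mu\circ\Theta}{Q\circ\Theta}\equiv p_\mu ,
\]
by (a) and Lemma~\ref{lem:denom}. Finally translate $\omega'$ to the origin.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $f$ is constant, in particular if $m=0$, there is nothing to prove. Otherwise $\partial_if\neq0$ for some $i$. Let $h=x_1^2(\partial_if)^2$, a nonzero element of $\mathfrak m^2J(f)^2$ because $\mathcal N_m$ is a domain. Proposition~\ref{prop:mod} gives $\tau$ and a polynomial $p$ with
\[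
p-f\circ\tau\in(h\circ\tau)\subset\tau^*\big(\mathfrak m^2J(f)^2\big)=\mathfrak m^2J(f\circ\tau)^2 .
\]
Lemma~\ref{lem:det}, applied to $f\circ\tau$ with $I=\mathcal N_m$, gives $\sigma_1$ with $f\circ\tau\circ\sigma_1=p$. Take $\sigma=\tau\circ\sigma_1$.
\end{proof}

For Theorem~\ref{thm:strong} three things must be added: $\tau$ has to make the ideals polynomial, the correction $\sigma_1$ must not undo this, and the jet of $\sigma$ has to be normalized. The first two are obtained by choosing $h$ inside all the ideals.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]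
The case $m=0$ is trivial; let $m\ge1$. Put $J=J(f)$ if $f$ is not constant and $J=\mathcal N_m$ otherwise, and $I=I_1\cdots I_r$, with $I=\mathcal N_m$ if $r=0$. The ideals $\mathfrak m$, $J$ and $I_i$ of the domain $\mathcal N_m$ are nonzero, so there is $0\ne h\in\mathfrak m^2IJ^2$. Let $(g_{ij})_j$ be a finite set of generators of $I_i$. Proposition~\ref{prop:mod}, applied to $f$ and all $g_{ij}$, gives $\tau$ and polynomials $p$, $p_{ij}$ congruent to $f\circ\tau$, $g_{ij}\circ\tau$ modulo $h\circ\tau$.

\emph{The ideals $K_i=\tau^*I_i$ are generated by polynomials.} Since $I\subset I_i$, we have $h\circ\tau\in\mathfrak mK_i$. So $p_{ij}\in K_i$ and $K_i\subset(p_{ij})_j+\mathfrak mK_i$, and $K_i=(p_{ij})_j$ by Nakayama's lemma.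

\emph{The correction preserves $K_i$.} If $f$ is constant put $\sigma_1=\mathrm{id}$. Otherwise $p-f\circ\tau\in\mathfrak m^2(\tau^*I)J(f\circ\tau)^2$, and Lemma~\ref{lem:det} gives $\sigma_1$ with $f\circ\tau\circ\sigma_1=p$ such that the components of $\sigma_1-\mathrm{id}$ lie in $\mathfrak m^2\tau^*I\subset\mathfrak mK_i$. By Lemma~\ref{lem:taylor}, $g\circ\sigma_1-g$ lies in the ideal generated by these components, hence in $\mathfrak mK_i$, for every $g\in\mathcal N_m$. Taking $g\in K_i$ we get $\sigma_1^*K_i\subset K_i\subset\sigma_1^*K_i+\mathfrak mK_i$, so $\sigma_1^*K_i=K_i$ by Nakayama's lemma. Thus for $\sigma_2=\tau\circ\sigma_1$ the germ $f\circ\sigma_2$ is a polynomial and $\sigma_2^*I_i=K_i$.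

\emph{Normalizing the jet.} Let $\gamma$ be the polynomial map whose components are the Taylor polynomials of degree $k$ of the components of $\sigma_2^{-1}$. Since $k\ge1$, we have $D\gamma(0)=D\sigma_2^{-1}(0)$, so $\gamma$ is a Nash diffeomorphism germ. Put $\sigma=\sigma_2\circ\gamma$. Write $\gamma=\sigma_2^{-1}+\rho$ with $\rho_j\in\mathfrak m^{k+1}$. By Lemma~\ref{lem:taylor} the components of $\sigma-\mathrm{id}=\sigma_2\circ(\sigma_2^{-1}+\rho)-\sigma_2\circ\sigma_2^{-1}$ lie in $(\rho_1,\dots,\rho_m)\subset\mathfrak m^{k+1}$. The germ $f\circ\sigma=(f\circ\sigma_2)\circ\gamma$ is a polynomial, and $\sigma^*I_i=\gamma^*K_i$ is generated by the polynomials $p_{ij}\circ\gamma$.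

\emph{Nash sets.} If $V_i$ is the germ of $\mathbb R^m$, so is $\sigma^{-1}(V_i)$ for every $\sigma$. Otherwise the equations of $V_i$ generate a nonzero ideal $I_i$, and $\sigma^{-1}(V_i)$ is the germ of the zero set of $\sigma^*I_i$, that is, of finitely many polynomials.
\end{proof}

\begin{remark}
Proposition~\ref{prop:mod} allows any number of germs, and generators of an ideal $K$ need to be matched only modulo $\mathfrak mK$. The restriction to one function comes from Lemma~\ref{lem:det} alone. For $m=1$ the map $\phi$ of Section~\ref{sec:maps} agrees with a polynomial map modulo any given power of $\mathfrak m$, yet no $\phi\circ\sigma$ is polynomial.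
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCR} Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{Lafon} Lafon, 1965.

\bibitem{Milne} Milne, \emph{\'Etale Cohomology}.

\bibitem{Nagata} Nagata, \emph{Local Rings}.

\bibitem{Raynaud} Raynaud, \emph{Anneaux locaux hens\'eliens}.

\bibitem{Warwick} \texttt{https://github.com/Macaulay2/Workshop-2020-Warwick}

\end{thebibliography}
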